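\title{Deleting and contracting an edge of a 3-connected Hamiltonian graph}

\begin{abstract}
Does every 3-connected Hamiltonian graph $G$ have an edge $e$ such that both $G-e$ and $G/e$ are Hamiltonian? We show that the answer is no: for every $n\ge 80$ there is a 3-connected graph on $n$ vertices with exactly one Hamiltonian cycle and no cycle of length $n-1$, and in such a graph exactly one of $G-e$ and $G/e$ is Hamiltonian for every edge $e$. On the positive side, a parity argument produces the desired edge in every Hamiltonian graph of minimum degree at least $3$ with at most two vertices of even degree. A 3-connected graph on $69$ vertices shows that ``two'' cannot be replaced by ``three''.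
\end{abstract}

\section{The question and the results}

Graphs are finite and simple, and $n$ denotes the number of vertices of the graph $G$. A \emph{Hamiltonian cycle} (or \emph{path}) is a cycle (or path) through all vertices, and $G$ is \emph{Hamiltonian} if it has a Hamiltonian cycle. The graph $G$ is \emph{$k$-connected} if $n>k$ and $G-R$ is connected for every set $R$ of fewer than $k$ vertices; such a graph has minimum degree at least $k$. For an edge $e=uv$, the graph $G-e$ arises by deleting $e$, and $G/e$ arises by identifying $u$ with $v$, dropping the loop and merging parallel edges. We contract edges only when $n\ge4$; then $G/e$ has at least three vertices, and merging parallel edges has no effect on Hamiltonicity.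

Deletion and contraction are the two operations in recurrences such as $P(G)=P(G-e)-P(G/e)$ for the chromatic polynomial $P$. An induction along such a recurrence inside the class of Hamiltonian graphs needs an edge for which both smaller graphs stay in the class. One of the two is free. If $C$ is a Hamiltonian cycle and $e$ lies on $C$, then contracting $e$ turns $C$ into a Hamiltonian cycle of $G/e$; if $e$ is a \emph{chord} of $C$, that is, an edge not on $C$, then $C$ survives in $G-e$. Call $e$ \emph{good} if both $G-e$ and $G/e$ are Hamiltonian. We take the following question from \cite{roots}.

\begin{quote}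
\emph{Does every 3-connected Hamiltonian graph have a good edge?}
\end{quote}

A cycle has no good edge, so 2-connectivity is not enough. In $K_4$ every edge is good, because $K_4-e$ contains a 4-cycle and $K_4/e$ is a triangle. In general, Lemma~\ref{lem:criterion} shows that a Hamiltonian graph of minimum degree at least $3$ lacks a good edge only if it has a single Hamiltonian cycle and no cycle of length $n-1$. Every vertex of such a graph is the end of a chord, and one expects so many chords to allow some rerouting of the cycle. For cubic graphs they always do, by Theorem~\ref{thm:positive}. The natural guess is therefore yes, and it is wrong.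

\begin{theorem}\label{thm:main}
For every $n\ge80$ there is a 3-connected graph $G$ on $n$ vertices that has exactly one Hamiltonian cycle and no cycle of length $n-1$. For every edge $e$ of $G$, exactly one of $G-e$ and $G/e$ is Hamiltonian.
\end{theorem}

\begin{theorem}\label{thm:positive}
Let $G$ be a graph of minimum degree at least $3$ with a Hamiltonian cycle $C$ such that $G-E(C)$ has at most two components of odd order. Then $G$ has a good edge. In particular, every Hamiltonian graph of minimum degree at least $3$ with at most two vertices of even degree, and so every cubic Hamiltonian graph, has a good edge.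
\end{theorem}

\begin{theorem}\label{thm:sharp}
There is a 3-connected graph $G$ on $n=69$ vertices, exactly three of which have even degree, that has exactly one Hamiltonian cycle $C_0$ and no cycle of length $n-1$. This graph has no good edge, and $G-E(C_0)$ has exactly three components of odd order. Hence ``two'' is best possible in both parts of Theorem~\ref{thm:positive}.
\end{theorem}

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:parity}. Section~\ref{sec:frame} shows the mechanism behind the counterexamples on a graph with twelve vertices, Section~\ref{sec:gadget} builds the gadget that makes this mechanism 3-connected, and Sections~\ref{sec:eighty} and~\ref{sec:three} assemble the graphs.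

\section{Good edges and long cycles}\label{sec:criterion}

A cycle of $G$ is \emph{long} if its length is at least $n-1$, that is, if it misses at most one vertex.

\begin{lemma}\label{lem:criterion}
Let $G$ be a graph with $n\ge4$ vertices and a Hamiltonian cycle $C$.
\begin{itemize}
\item[(a)] If $C$ is the only long cycle of $G$, then $G/e$ is Hamiltonian and $G-e$ is not for every edge $e$ of $C$, and $G-e$ is Hamiltonian and $G/e$ is not for every chord $e$ of $C$.
\item[(b)] If $G$ has minimum degree at least $3$ and a long cycle other than $C$, then $G$ has a good edge.
\end{itemize}
\end{lemma}

\begin{proof}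
We have seen that $G/e$ is Hamiltonian for $e\in E(C)$ and that $G-e$ is Hamiltonian for every chord $e$.

(a) If $e\in E(C)$, a Hamiltonian cycle of $G-e$ would be a second long cycle of $G$. Let $e=uv$ be a chord and suppose that $G/e$ has a Hamiltonian cycle. Removing the contracted vertex from it leaves a Hamiltonian path of $G-u-v$ with distinct ends $p$ and $q$, each adjacent in $G$ to $u$ or to $v$. If both ends are adjacent to $u$, or both to $v$, the path closes to a cycle of length $n-1$. Otherwise one end is adjacent to $u$ and the other to $v$, and the path closes through the edge $uv$ to a Hamiltonian cycle that contains a chord of $C$. Either cycle is long and different from $C$.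

(b) Let $C'\ne C$ be a long cycle. If $C'$ is Hamiltonian, take $e\in E(C)\setminus E(C')$; then $G/e$ is Hamiltonian and $C'\subseteq G-e$. If $C'$ misses a vertex $z$, then, since $z$ has degree at least $3$, there is a chord $e=zu$ of $C$. Now $G-e$ is Hamiltonian, and $C'$, with the contracted vertex in place of $u$, is a Hamiltonian cycle of $G/e$.
\end{proof}

From here on the problem is about long cycles only: for Theorem~\ref{thm:positive} we must find a second one, and for Theorems~\ref{thm:main} and~\ref{thm:sharp} we must build 3-connected graphs whose only long cycle is Hamiltonian.

\section{Parity forces a second long cycle}\label{sec:parity}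

The tool is Thomason's lollipop argument. For an edge $xy$ of a graph $H$, an \emph{$xy$-path} is a Hamiltonian path of $H$ whose first vertex is $x$ and whose second vertex is $y$; its last vertex is its \emph{tip}.

\begin{lemma}\label{lem:lollipop}
Let $H$ be a graph with at least three vertices and let $xy\in E(H)$. The number of Hamiltonian cycles of $H$ through $xy$ is congruent modulo $2$ to the number of $xy$-paths whose tip has even degree in $H$.
\end{lemma}

\begin{proof}
Let $P=v_1v_2\cdots v_m$ be an $xy$-path, so $v_1=x$, $v_2=y$ and $m\ge3$. For each neighbor $v_i$ of the tip $v_m$ with $2\le i\le m-2$, the \emph{rotation} of $P$ at position $i$ is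
\[
P_i=v_1\cdots v_i\,v_m\,v_{m-1}\cdots v_{i+1}.
\]
It is an $xy$-path with tip $v_{i+1}$, so the rotations of $P$ are distinct from each other and from $P$. The tip of $P_i$ is adjacent to $v_i$, which is still in position $i$, and the rotation of $P_i$ at position $i$ is $P$. Hence joining each $xy$-path to its rotations defines a graph $\Gamma$ on the set of $xy$-paths. The neighbors of $v_m$ that give no rotation are $v_{m-1}$ and possibly $x$, so the degree of $P$ in $\Gamma$ is $\deg_H(v_m)-1-\varepsilon(P)$, where $\varepsilon(P)=1$ if the tip is adjacent to $x$ and $\varepsilon(P)=0$ otherwise. The degrees in $\Gamma$ have even sum, so $\sum_P\varepsilon(P)\equiv\sum_P(\deg_H(v_m)-1)\pmod 2$. The right side is congruent to the number of $xy$-paths whose tip has even degree. The left side is the number of Hamiltonian cycles through $xy$, since deleting the other edge at $x$ is a bijection from these cycles to the $xy$-paths with $\varepsilon(P)=1$.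
\end{proof}

If all degrees are odd, no tip has even degree, so every edge lies on an even number of Hamiltonian cycles; in $K_4$, for instance, every edge lies on two of the three. An edge of one Hamiltonian cycle then lies on a second one, and this settles cubic graphs. In general the lemma is strongest when few degrees are even. We are free to discard chords, since a second long cycle in a spanning subgraph is also one in $G$, so we keep a set of chords that makes as many degrees odd as possible. The standard fact needed is the existence of \emph{$T$-joins}: if $T$ is a set of vertices of even size in a connected graph, then there is an edge set $F$ such that $\deg_F(v)$ is odd exactly for $v\in T$. To see this, split $T$ into pairs, join each pair by a path, and let $F$ consist of the edges used by an odd number of these paths. A component of $G-E(C)$ of even order can thus make all its vertices odd, and a component of odd order all but one.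

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
The minimum degree gives $n\ge4$. By Lemma~\ref{lem:criterion}(b) it suffices to find a long cycle other than $C$, so we may assume that $C$ is the only Hamiltonian cycle of $G$. Let $A$ consist of one vertex from each odd component of $G-E(C)$; then $|A|\le2$. Every component of $G-E(C)$ has an even number of vertices outside $A$. Taking a $T$-join in each component, we obtain a set $F$ of chords such that $\deg_F(v)$ is odd exactly for $v\notin A$. In the graph $G'$ with edge set $E(C)\cup F$, the vertices of even degree are exactly those of $A$, and $C$ is the only Hamiltonian cycle.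

Suppose $|A|\le1$. Choose $xy\in E(C)$, with $x\in A$ if $A\ne\emptyset$. The tip of an $xy$-path differs from $x$, so it has odd degree in $G'$. By Lemma~\ref{lem:lollipop} the number of Hamiltonian cycles of $G'$ through $xy$ is even; but it is $1$.

So $A=\{x,z\}$ with $x\neq z$. Now parity no longer contradicts uniqueness; it counts paths that end at $z$, and a second application of the lemma turns them into a cycle that misses $z$. Let $y$ be a neighbor of $x$ on $C$ other than $z$. The only possible tip of even degree is $z$, and exactly one Hamiltonian cycle of $G'$ contains $xy$, so by Lemma~\ref{lem:lollipop} the number $N$ of $xy$-paths of $G'$ with tip $z$ is odd. The graph $G'-z$ has $n-1\ge3$ vertices and contains $xy$. A vertex $w\ne x$ of $G'-z$ has odd degree in $G'$, so it has even degree in $G'-z$ exactly when it is adjacent to $z$ in $G'$. Appending $z$ is a bijection from the $xy$-paths of $G'-z$ whose tip is adjacent to $z$ to the $xy$-paths of $G'$ with tip $z$. Hence Lemma~\ref{lem:lollipop} in $G'-z$ says that the number of Hamiltonian cycles of $G'-z$ through $xy$ is congruent to $N$, which is odd. Such a cycle has length $n-1$.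

For the second statement, let $C$ be any Hamiltonian cycle. Every graph has an even number of vertices of odd degree, so each odd component of $G-E(C)$ contains a vertex $v$ of even degree in $G-E(C)$. That degree is $\deg_G(v)-2$, so $v$ has even degree in $G$. Thus $G-E(C)$ has at most as many odd components as $G$ has vertices of even degree.
\end{proof}

\begin{remark}
The minimum degree is used only to have $n\ge4$ and to find the chord at $z$ in Lemma~\ref{lem:criterion}(b), and it cannot be dropped. Let $G$ be a 4-cycle $C$ with one chord. Then $G-E(C)$ has two odd components. Deleting an edge of $C$ leaves a vertex of degree $1$, and contracting the chord leaves a path, so no edge is good.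
\end{remark}

\section{A frame on twelve vertices}\label{sec:frame}

Let $H$ consist of the 12-cycle
\[
C_0:\quad t\,a_1x_1\,s\,x_2a_2\,t'\,a_3x_3\,s'\,x_4a_4\,t
\]
and all six edges inside $S=\{t,t',s,s'\}$. The vertices $a_i$ and $x_i$ are adjacent and have degree $2$, so a cycle through one of them passes through the other. A long cycle misses at most one vertex, so it contains both, together with the three edges at them. For $i=1,\dots,4$ these are the twelve edges of $C_0$. Hence $C_0$ is the only long cycle of $H$, and the edges inside $S$ cost nothing. The defect of $H$ is its vertices of degree $2$.

Think of $C_0$ as entering the piece $a_ix_i$ from $t$ or $t'$ and leaving it towards $s$ or $s'$, and try to repair the defect by giving the pieces a \emph{side exit} to the other of $s,s'$. One side exit is harmless. In $H+x_1s'$ the argument above still puts $x_3s'$ and $x_4s'$ on every long cycle; these edges \emph{saturate} $s'$, so the new edge is not used and the cycle is $C_0$. Two side exits can be fatal: $H+x_1s'+x_4s$ has the second Hamiltonian cycle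
\[
t\,a_1x_1\,s'\,x_3a_3\,t'\,a_2x_2\,s\,x_4a_4\,t ,
\]
in which two pieces switch exits and each makes room for the other.

This dictates the plan. We replace each edge $a_ix_i$ by a gadget in which \emph{leaving by a side exit costs a vertex}. A long cycle can afford to lose only one vertex, so at most one gadget uses its side exit, and the vertex to which that exit leads is saturated by two other gadgets.

Once all degrees are at least $3$, we need a new reason why a long cycle ignores the edges inside $S$ and crosses each piece only once. The reason is that $H-S$ has as many components as $S$ has vertices.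

\begin{lemma}\label{lem:tight}
Let $S\subseteq V(G)$ with $|S|\ge2$, and suppose that $G-S$ has exactly $|S|$ components, each with at least two vertices. Let $C$ be a long cycle of $G$. Then $S\subseteq V(C)$, no edge of $C$ joins two vertices of $S$, and $C$ meets each component of $G-S$ in a single path $P$. Exactly two edges of $C$ join $P$ to $S$, one at each end of $P$, or both at the same vertex if $P$ is a single vertex.
\end{lemma}

\begin{proof}
Since $C$ misses at most one vertex, it meets every component of $G-S$. There are at least two such components, so $j=|S\cap V(C)|\ge1$. The $j$ vertices of $S$ on $C$ cut $C$ into $j$ stretches between consecutive ones; a stretch is empty if its two bounding vertices are adjacent on $C$, and otherwise it is a path lying in one component of $G-S$ whose ends are joined on $C$ to the bounding vertices. Each of the $|S|$ components contains a nonempty stretch, and $j\le|S|$. Hence $j=|S|$, no stretch is empty, and each component contains exactly one stretch.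
\end{proof}

\section{The gadget}\label{sec:gadget}

We want a graph $K$ with an entry $a$, an exit $x$ and a set $D$ of side exits, with one way to pass from $a$ to $x$ through all vertices, no way to do so through all vertices but one, and no way to pass from $a$ to $D$ through all vertices. The frame suggests a source of rigidity: adjacent vertices of degree $2$, which a nearly spanning path can neither skip nor bypass. These same vertices need a third edge in $G$, so they serve as the side exits.

The \emph{skeleton} $\Lambda$ has the eleven vertices $a,u_1,u_2,y_1,\dots,y_4,z_1,\dots,z_4$ and is the union of the three paths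
\[
u_1\,a\,u_2,\qquad u_1\,y_1y_2y_3y_4\,u_2,\qquad u_1\,z_1z_2z_3z_4\,u_2 .
\]
Its edges are called \emph{links}. Let $V_0=\{y_1,\dots,y_4,z_1,\dots,z_4\}$. A \emph{gadget} $K$ is obtained from $\Lambda$ by joining each of the four pairs
\[
\{y_1,z_2\},\qquad\{y_2,z_1\},\qquad\{y_3,z_4\},\qquad\{y_4,z_3\}
\]
by a new path, called a \emph{rung}, with at least two interior vertices; different rungs are disjoint. Let $D$ be the set of interior vertices of rungs, and for $v\in V_0$ let $d(v)\in D$ be the neighbor of $v$ on its rung. The eight vertices $d(v)$ are distinct. The exit is $x=y_3$. In $K$ the vertices of $D$ and the vertex $a$ have degree $2$, the vertex $u_1$ has the neighbors $a,y_1,z_1$, the vertex $u_2$ has the neighbors $a,y_4,z_4$, and each vertex of $V_0$ lies on two links and one rung edge. In the \emph{basic} gadget (Figure~\ref{fig:gadget}) every rung has exactly two interior vertices, so $|D|=8$ and $|V(K)|=19$. When writing paths, $v\sim w$ means that we follow a rung from $v$ to $w$.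

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[very thick] (3.75,2.3) to[out=180,in=90] (0,0) -- (1.5,-1) -- (3,1) -- (1.5,1) -- (3,-1) -- (4.5,-1) -- (6,1) -- (7.5,0) -- (6,-1) -- (4.5,1);
\draw[dashed] (3.75,2.3) to[out=0,in=90] (7.5,0);
\draw[dashed] (0,0) -- (1.5,1) (3,1) -- (6,1) (1.5,-1) -- (3,-1) (4.5,-1) -- (6,-1);
\foreach \i in {1,2,4} \fill (1.5*\i,1) circle (2.2pt) node[above=2pt] {$y_{\i}$};
\fill (4.5,1) circle (2.2pt) node[above=2pt] {$x=y_3$};
\foreach \i in {1,2,3,4} \fill (1.5*\i,-1) circle (2.2pt) node[below=2pt] {$z_{\i}$};
\fill (0,0) circle (2.2pt) node[left=2pt] {$u_1$};
\fill (7.5,0) circle (2.2pt) node[right=2pt] {$u_2$};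
\fill (3.75,2.3) circle (2.2pt) node[above=2pt] {$a$};
\foreach \i in {1.875,2.625,4.875,5.625} {\draw[fill=white] (\i,0.5) circle (2.2pt); \draw[fill=white] (\i,-0.5) circle (2.2pt);}
\end{tikzpicture}
\caption{The basic gadget $K$ on $19$ vertices. The hollow vertices form the set $D$ of interior vertices of the four rungs; the two crossings are not vertices. The bold edges form the unique Hamiltonian path $Q$ from $a$ to $x$, and the dashed edges are the remaining edges of $K$.}
\label{fig:gadget}
\end{figure}

The two reflections of Figure~\ref{fig:gadget}, namely $y_i\leftrightarrow z_i$ and $(u_1\leftrightarrow u_2,\ y_i\leftrightarrow y_{5-i},\ z_i\leftrightarrow z_{5-i})$, fix $a$ and preserve $\Lambda$ and the four pairs. Relabeling a gadget by them gives a gadget, with the rung lengths permuted. So in an argument about arbitrary gadgets that does not mention $x$, each of $y_1,z_1,y_4,z_4$ may be taken to be $y_1$, and each of $y_2,z_2,y_3,z_3$ may be taken to be $y_2$.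

\begin{lemma}\label{lem:paths}
Let $K$ be a gadget.
\begin{itemize}
\item[(a)] $K$ has exactly one Hamiltonian path from $a$ to $x$, namely
\[
Q:\quad a\,u_1\,z_1\sim y_2\,y_1\sim z_2\,z_3\sim y_4\,u_2\,z_4\sim y_3 .
\]
\item[(b)] $K$ has no path from $a$ to $x$ that misses exactly one vertex.
\item[(c)] $K$ has no Hamiltonian path from $a$ to a vertex of $D$.
\end{itemize}
\end{lemma}

\begin{proof}
In each part the rungs are forced first. They prescribe how many links each vertex of $V_0$ may use, and these numbers propagate along the skeleton.

(a), (b) Let $P$ be a path from $a$ to $x$ that misses at most one vertex. A vertex of $D$ on $P$ is an interior vertex of $P$, so both its edges, and both its neighbors, are on $P$. Every vertex of $V_0\cup D$ has a neighbor in $D$: for $v\in V_0$ it is $d(v)$, and for a vertex of $D$ it exists because rungs have at least two interior vertices. If such a vertex were missed, its neighbor in $D$ would be on $P$, which is impossible. So the missed vertex, if any, is $u_1$ or $u_2$, and $P$ contains all four rungs. Consequently the end $y_3$ lies on no link of $P$, and every other vertex of $V_0$ lies on exactly one. Since $y_3y_4$ and $y_2y_3$ are not in $P$, the links $y_4u_2$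 and $y_1y_2$ are in $P$. Thus $u_2$ is not missed, and $u_1y_1\notin P$.

Suppose $P$ is Hamiltonian. Then $u_1$ needs its other two edges $au_1$ and $u_1z_1$. As $a$ is an end, $au_2\notin P$, so $u_2$ uses $u_2y_4$ and $u_2z_4$. Now $z_1$ and $z_4$ have their links, so $z_1z_2,z_3z_4\notin P$ and $z_2z_3\in P$. All edges of $P$ are determined, and they form $Q$, which does visit every vertex.

Suppose $P$ misses $u_1$. Then $P$ starts with $au_2$, and $u_2$ uses $au_2$ and $u_2y_4$. So $u_2z_4\notin P$ and $z_3z_4\in P$. Followed from $a$, the path reads $a\,u_2\,y_4\sim z_3\,z_4\sim y_3$ and ends there, missing $y_1$ as well as $u_1$.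

(c) Let $P$ be a Hamiltonian path from $a$ to $b\in D$. Every vertex of $D\setminus\{b\}$ has both its edges in $P$, and $b$ has only one. So not both neighbors of $b$ are in $D$; that is, $b=d(v)$ for some $v\in V_0$. The other neighbor of $b$ is in $D$, so the edge of $P$ at $b$ goes there, $vb\notin P$, and all other rung edges are in $P$. Hence $v$ lies on two links of $P$ and every other vertex of $V_0$ on exactly one. By symmetry $v=y_1$ or $v=y_2$.

If $v=y_1$, then $u_1y_1,y_1y_2\in P$. In turn $y_2y_3\notin P$, $y_3y_4\in P$, $y_4u_2\notin P$, so $au_2,u_2z_4\in P$, and then $z_3z_4\notin P$, $z_2z_3\in P$. Followed from $a$, the path reads $a\,u_2\,z_4\sim y_3\,y_4\sim z_3\,z_2\sim b$ and misses $u_1$.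

If $v=y_2$, then $y_1y_2,y_2y_3\in P$, so $u_1y_1\notin P$ and $au_1,u_1z_1\in P$. The path reads $a\,u_1\,z_1\sim b$ and misses $y_1$.
\end{proof}

\begin{remark}
Two interior vertices per rung are needed. If the rung from $y_1$ to $z_2$ had a single interior vertex, the path $a\,u_1\,y_1\,y_2\sim z_1\,z_2\,z_3\sim y_4\,u_2\,z_4\sim y_3$ would miss only that vertex, and (b) would fail.
\end{remark}

Let $S\subseteq V(G)$, let a gadget $K$ be a component of $G-S$, and let $\tau,\sigma,\rho$ be distinct vertices of $S$. We say that $K$ is \emph{attached at $(\tau,\sigma,\rho)$} if the edges between $K$ and $S$ are exactly $a\tau$, $x\sigma$ and $d\rho$ for all $d\in D$. Then $x$ has degree $4$ in $G$ and all other vertices of $K$ have degree $3$. Lemma~\ref{lem:paths} now becomes the dichotomy that the plan requires.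

\begin{lemma}\label{lem:passage}
Let $G$ and $S$ satisfy the hypotheses of Lemma~\ref{lem:tight}, let the gadget $K$ be attached at $(\tau,\sigma,\rho)$, and let $C$ be a long cycle containing the edge $a\tau$. Then one of the following holds.
\begin{itemize}
\item \emph{Full passage:} $C$ meets $K$ in the path $Q$ and contains the edge $x\sigma$.
\item \emph{Deficient passage:} $C$ misses a vertex of $K$ and contains an edge from $D$ to $\rho$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tight}, $C$ meets $K$ in a path $P$, which has at least $18$ vertices, and the two edges of $C$ from $P$ to $S$ are at its two distinct ends. One end is $a$. The other end $b$ has a neighbor in $S$, so $b\in\{x\}\cup D$, and $C$ contains the unique edge from $b$ to $S$. If $P$ is Hamiltonian in $K$, then $b=x$ by Lemma~\ref{lem:paths}(c) and $P=Q$ by Lemma~\ref{lem:paths}(a). Otherwise $P$ misses exactly one vertex, and $b\in D$ by Lemma~\ref{lem:paths}(b).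
\end{proof}

The gadget cannot exclude deficient passages by itself, since $Q-x$ is a path from $a$ to $d(x)\in D$ that misses only $x$. Excluding them is the task of the frame. It remains to see that the three attachments make the gadget well connected to $S$.

\begin{lemma}\label{lem:connect}
Let the gadget $K$ be attached at $(\tau,\sigma,\rho)$ and let $R\subseteq V(G)$ with $|R|\le2$. Then every component $B$ of $K-R$ has a neighbor in $S\setminus R$.
\end{lemma}

\begin{proof}
\emph{Case $\rho\in R$.} The graph $K$ is 2-connected, because it arises from a cycle by repeatedly adding a path whose two distinct ends, and no other vertices, lie in the graph built so far, and this operation preserves 2-connectivity. At most one vertex of $K$ is in $R$, so $B=K-R$. If $R$ contains no vertex of $K$, then $B$ contains $a$ and $x$, and one of $\tau,\sigma$ is outside $R$. If $R$ contains a vertex of $K$, then $B$ contains $a$ or $x$, and both $\tau$ and $\sigma$ are outside $R$.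

\emph{Case $\rho\notin R$.} If $B$ meets $D$, then $\rho$ is the required neighbor, so assume $B\cap D=\emptyset$. Every neighbor in $K$ of a vertex of $B$ lies in $B$ or in $R$. In particular $d(w)\in R$ for each $w\in B\cap V_0$, so $|B\cap V_0|\le2$.

If $|B\cap V_0|=2$, then $R\subseteq D$, so the connected graph $\Lambda$ lies in $K-R$ and $B$ contains all eight vertices of $V_0$, a contradiction.

If $B\cap V_0=\{w\}$, then $d(w)\in R$, so at most one of the two link neighbors of $w$ is in $R$. One of them is therefore in $B$, and it is not in $V_0$, so it is $u_1$ or $u_2$. By symmetry $w=y_1$ and $u_1\in B$. Then $y_2$ and $z_1$ are neighbors of $B$ that are not in $B$, so $R$ contains $d(y_1)$, $y_2$ and $z_1$, a contradiction.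

So $B\subseteq\{a,u_1,u_2\}$. If $u_1\in B$, then $R=\{y_1,z_1\}$, and the path $u_1\,a\,u_2\,y_4$ puts $y_4$ into $B$, a contradiction; by symmetry $u_2\notin B$. Hence $B=\{a\}$ and $R=\{u_1,u_2\}$, and $\tau$ is the required neighbor.
\end{proof}

\section{Counterexamples of every order from 80 on}\label{sec:eighty}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We substitute gadgets for the four edges $a_ix_i$ of the frame in Section~\ref{sec:frame}. Let $S=\{t,t',s,s'\}$ induce a complete graph. Take four disjoint gadgets $K_1,\dots,K_4$, with $a_i,x_i,D_i,Q_i$ denoting the copies of $a,x,D,Q$, attached at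
\[
K_1:(t,s,s'),\qquad K_2:(t',s,s'),\qquad K_3:(t',s',s),\qquad K_4:(t,s',s),
\]
and let $G$ have no other edges. With four basic gadgets $G$ has $4+4\cdot19=80$ vertices; giving one rung of $K_1$ a further $n-80$ interior vertices yields order $n$.

Let $|R|\le2$. The set $S\setminus R$ is nonempty and induces a complete graph, and by Lemma~\ref{lem:connect} every component of each $K_i-R$ has a neighbor in it. So $G-R$ is connected, and $G$ is 3-connected.

Writing $\overline{Q}_i$ for $Q_i$ traversed from $x_i$ to $a_i$, we have the Hamiltonian cycle
\[
C_0:\quad t\,Q_1\,s\,\overline{Q}_2\,t'\,Q_3\,s'\,\overline{Q}_4\,t .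
\]
Let $C$ be any long cycle. The graph $G-S$ has the four components $K_i$, so Lemma~\ref{lem:tight} applies: $C$ passes through all vertices of $S$ and uses no edge inside $S$. The only neighbors of $t$ outside $S$ are $a_1,a_4$, and those of $t'$ are $a_2,a_3$. Hence $C$ contains $ta_1,ta_4,t'a_2,t'a_3$, and Lemma~\ref{lem:passage} applies to all four gadgets. As $C$ misses at most one vertex, at most one passage is deficient. If it is the passage through $K_1$ or $K_2$, then $C$ has three edges at $s'$: one from $D_1$ or $D_2$, and $x_3s'$, $x_4s'$. If it is the passage through $K_3$ or $K_4$, then $C$ has three edges at $s$: one from $D_3$ or $D_4$, and $x_1s$, $x_2s$. So all four passages are full, $C$ contains every edge of $C_0$, and $C=C_0$. Lemma~\ref{lem:criterion}(a) gives the last assertion.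
\end{proof}

\section{Three vertices of even degree}\label{sec:three}

In the graph on $80$ vertices, $t$ and $t'$ have degree $2+3=5$, while $s$ and $s'$ have degree $2+16+3=21$. So exactly four vertices have even degree, the exits $x_i$, one for each gadget. To come down to three we may use only three gadgets. As further pieces we use single edges $p_iq_i$, as in the frame, now with both ends of degree $3$. Such a piece can switch exits at no cost, so a second obstruction is needed: we arrange that switching closes a short cycle.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $S=\{s,s',h,t_1,t_2,t_3\}$ induce the complete graph minus the edge $ss'$. Define $\sigma_i,\omega_i,\rho_i$ by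
\[
\begin{array}{c|ccc}
i&\sigma_i&\omega_i&\rho_i\\ \hline
1&s&h&s'\\
2&s&s'&h\\
3&s'&h&s
\end{array}
\]
For $i=1,2,3$ take a basic gadget $K_i$ attached at $(t_i,\sigma_i,\rho_i)$ and an edge $M_i=p_iq_i$, where $p_i$ has the neighbors $q_i,t_i,s$ and $q_i$ has the neighbors $p_i,\omega_i,\sigma_i$. All these pieces are disjoint and $G$ has no other edges, so $n=6+3\cdot19+3\cdot2=69$.

\emph{Degrees.} Outside $S$ all vertices have degree $3$, except $x_1,x_2,x_3$, which have degree $4$. The neighbors outside $S$ of the vertices of $S$ are as follows.
\[
\begin{array}{c|l|c}
\text{vertex}&\text{neighbors outside } S&\text{degree}\\ \hline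
t_i&a_i,\ p_i&2+5=7\\
s&x_1,x_2,\ D_3,\ p_1,p_2,p_3,\ q_1,q_2&15+4=19\\
s'&x_3,\ D_1,\ q_2,q_3&11+4=15\\
h&D_2,\ q_1,q_3&10+5=15
\end{array}
\]
So exactly three vertices have even degree. The edge $ss'$ was omitted to make the degrees of $s$ and $s'$ odd.

\emph{Connectivity.} Let $|R|\le2$. The set $S\setminus R$ has at least four vertices and at most one nonadjacent pair, so it induces a connected graph. Lemma~\ref{lem:connect} joins the remaining gadget vertices to it. If $R$ avoids $M_i$, then one of the three distinct neighbors $t_i,\sigma_i,\omega_i$ of $M_i$ is outside $R$. If $R$ contains exactly one vertex of $M_i$, then the other has two neighbors in $S$, and at most one of them is in $R$. So $G$ is 3-connected.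

\emph{A Hamiltonian cycle.} Let $L_i$ be the path $\sigma_i\,\overline{Q}_i\,t_i\,p_i\,q_i\,\omega_i$, where $\overline{Q}_i$ is again $Q_i$ traversed from $x_i$ to $a_i$. The path $L_1$ joins $s$ to $h$, the path $L_2$ joins $s$ to $s'$, and $L_3$ joins $s'$ to $h$. They share only their ends, so their union is a Hamiltonian cycle $C_0$, shaped like a triangle with corners $s,s',h$. The table shows that $\rho_i$ is the corner opposite to $L_i$, that is, the common end of the other two paths.

\emph{Long cycles.} Let $C$ be a long cycle. The graph $G-S$ has six components, each with at least two vertices, so Lemma~\ref{lem:tight} applies. Since $C$ passes through $t_i$ and uses no edge inside $S$, it contains $t_ia_i$ and $t_ip_i$, and Lemma~\ref{lem:passage} applies to each $K_i$. We claim: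
\begin{itemize}
\item[$(*)$] if the passage through $K_i$ is full and $q_i\in V(C)$, then $L_i\subseteq C$.
\end{itemize}
Indeed, $C$ contains $\sigma_i\,\overline{Q}_i\,t_i\,p_i$. By Lemma~\ref{lem:tight}, $C$ meets $M_i$ in the path $p_iq_i$ and has exactly one edge from $q_i$ to $S$. If this edge were $q_i\sigma_i$, then $C$ would contain, and hence equal, the cycle $\sigma_i\,\overline{Q}_i\,t_i\,p_i\,q_i\,\sigma_i$ of length $23$. So the edge is $q_i\omega_i$.

Suppose the passage through some $K_i$ is deficient. The missed vertex lies in $K_i$, so for both $j\ne i$ the passage through $K_j$ is full and $q_j\in V(C)$. By $(*)$ both paths $L_j$ lie in $C$, and each contributes an edge at their common end $\rho_i$. The edge of $C$ from $D_i$ to $\rho_i$ is a third one, a contradiction.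

So all three passages are full, and $x_1s$ and $x_2s$ are the two edges of $C$ at $s$. If $q_i$ were missed, $C$ would meet $M_i$ in the single vertex $p_i$ and would use both edges from $p_i$ to $S$, one of which is $p_is$; this would be a third edge at $s$. (This is why all $p_i$ are joined to the one corner that is saturated by two gadget exits.) Hence every $q_i$ is on $C$, and $(*)$ gives $C=C_0$. By Lemma~\ref{lem:criterion}(a), $G$ has no good edge.

\emph{Odd components.} As in the proof of Theorem~\ref{thm:positive}, each odd component of $G-E(C_0)$ contains a vertex of even degree in $G$, so there are at most three. In each gadget, the only edges at $y_2,y_3,y_4$ that are not on $C_0$ are $y_2y_3$ and $y_3y_4$ (see Figure~\ref{fig:gadget}; the edge $x_i\sigma_i$ is on $C_0$). So the path $y_2y_3y_4$ is a component of $G-E(C_0)$, and the three gadgets give three odd components.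
\end{proof}

\begin{thebibliography}{9}

\bibitem{roots}
\emph{Roots of the Chromatic Polynomial},
\texttt{http://orbit.dtu.dk/files/130447039/phd438\_Perrett\_T.pdf}

\end{thebibliography}
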